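\title{Ideal and worst-case GMRES coincide for Jordan blocks and triangular Toeplitz matrices}

\begin{abstract}
For a square matrix $A$ and a step $k$, worst-case GMRES is the largest residual norm that GMRES attains at step $k$ over all unit right-hand sides, and ideal GMRES is the smallest norm $\|p(A)\|$ over polynomials $p$ of degree at most $k$ with $p(0)=1$. The first quantity never exceeds the second. We prove that they are equal for every Jordan block and, more generally, for every triangular Toeplitz matrix. Optimality of the ideal polynomial is certified by a convex combination of maximal right singular vectors, and the theorems of Carath\'eodory--Fej\'er and Fej\'er--Riesz collapse this combination to a single vector. We also describe all worst-case starting vectors for a Jordan block, and extend the result to closed convex sets of polynomials in a contraction of defect one.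
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $\|\cdot\|$ denotes the Euclidean vector norm and the induced matrix norm. For $k\ge1$ let $\pi_k$ be the set of real polynomials $p$ of degree at most $k$ with $p(0)=1$. For a nonsingular $A\in\mathbb R^{n\times n}$ and $b\in\mathbb R^n$, GMRES with initial guess $x_0=0$, applied to $Ax=b$, produces residuals $r_k$ with $\|r_k\|=\min_{p\in\pi_k}\|p(A)b\|$. There are two ways to remove the dependence on $b$:
\[
\Psi_k(A)=\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{p\in\pi_k}\|p(A)b\|,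
\qquad
\Phi_k(A)=\min_{p\in\pi_k}\|p(A)\| .
\]
The \emph{worst-case} quantity $\Psi_k(A)$ is the largest relative residual norm that actually occurs at step $k$. The \emph{ideal} quantity $\Phi_k(A)$ is the value of an approximation problem for $A$ alone. Since $\|p(A)b\|\le\|p(A)\|$ for unit $b$, and since $1\in\pi_k$,
\[
\Psi_k(A)\le\Phi_k(A)\le 1 .
\]
If $k$ is smaller than the degree of the minimal polynomial of $A$, there is a unique $\varphi_k\in\pi_k$ with $\|\varphi_k(A)\|=\Phi_k(A)$, the $k$th \emph{ideal GMRES polynomial} \cite{GT94}.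

The equality $\Psi_k(A)=\Phi_k(A)$ says that the bound $\|r_k\|\le\Phi_k(A)\|b\|$ is attained for some $b$. It is an exchange of a maximum and a minimum, but no general minimax theorem applies, because the unit sphere is not convex. Indeed the inequality can be strict: Toh \cite{Toh97} gives a $4\times4$ example with $k=3$. Equality holds if $A$ is normal, if $k=1$, or if $\varphi_k(A)$ has a simple maximal singular value \cite{GG94,Jou94}. For a triangular Toeplitz matrix $A$, one has $\Psi_k(A)=1$ if and only if $\Phi_k(A)=1$ \cite{Fab96}, so for these matrices a gap cannot occur when $\Phi_k(A)=1$. The following question is posed in \cite{Problem}. Let $\lambda>0$ and let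
\[
J_\lambda=\begin{bmatrix}\lambda&1&&\\&\ddots&\ddots&\\&&\ddots&1\\&&&\lambda\end{bmatrix}\in\mathbb R^{n\times n}
\]
be a Jordan block. Is $\Psi_k(J_\lambda)=\Phi_k(J_\lambda)$ for every $\lambda>0$, every $n$ and every $k$ with $1\le k\le n-1$? The criteria above do not decide this: in Example~\ref{ex:four}, $k=2$, the value $\Phi_2$ is less than $1$, and the maximal singular value of $\varphi_2(J_\lambda)$ is double.

The answer is yes, and the special form of the GMRES problem plays no role. Let $N$ be the $n\times n$ nilpotent shift, $Ne_1=0$ and $Ne_j=e_{j-1}$ for $j\ge2$, and let $\mathcal T=\{q(N):q\in\mathbb R[z]\}$ be the algebra of real upper triangular Toeplitz matrices.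

\begin{theorem}\label{thm:toeplitz}
Let $M_0\in\mathcal T$ and let $\mathcal L\subset\mathcal T$ be a linear subspace. Then
\[
\max_{b\in\mathbb R^n,\ \|b\|=1}\ \min_{X\in M_0+\mathcal L}\|Xb\|=\min_{X\in M_0+\mathcal L}\|X\| .
\]
\end{theorem}

\begin{corollary}\label{cor:gmres}
For every real triangular Toeplitz matrix $A$ and every $k\ge1$, $\Psi_k(A)=\Phi_k(A)$. In particular, ideal and worst-case GMRES coincide for $J_\lambda=\lambda I+N$ for all real $\lambda$, all $n$ and all $k$.
\end{corollary}

\begin{proof}
If $A\in\mathcal T$, take $M_0=I$ and $\mathcal L=\operatorname{span}\{A,\dots,A^k\}\subset\mathcal T$; then $M_0+\mathcal L=\{p(A):p\in\pi_k\}$. If $A=q(N^T)$ is lower triangular, let $R$ be the permutation matrix that reverses the basis. Then $RN^TR=N$, so $RAR\in\mathcal T$, and $\Psi_k$ and $\Phi_k$ do not change under the orthogonal similarity $R$.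
\end{proof}

The method allows complex scalars, convex sets in place of affine subspaces, and a larger class of matrices in place of $N$.

\begin{theorem}\label{thm:defect}
Let $\mathbb F=\mathbb R$ or $\mathbb C$. Let $T\in\mathbb F^{n\times n}$ satisfy $\|T\|\le1$ and $\operatorname{rank}(I-T^*T)=1$, and let its spectral radius be less than $1$. Let $\mathcal C$ be a nonempty closed convex subset of $\{h(T):h\in\mathbb F[z]\}$. Then
\[
\max_{b\in\mathbb F^n,\ \|b\|=1}\ \inf_{X\in\mathcal C}\|Xb\|=\min_{X\in\mathcal C}\|X\| .
\]
In particular, ideal and worst-case GMRES coincide at every step $k$ for every matrix $A=h(T)$, $h\in\mathbb F[z]$, with real (respectively complex) polynomials and vectors.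
\end{theorem}

The choice $T=N$, for which $I-N^*N=e_1e_1^*$, covers all real or complex triangular Toeplitz matrices, including Jordan blocks with an arbitrary complex eigenvalue. Theorem~\ref{thm:toeplitz} is thus a special case of Theorem~\ref{thm:defect}; we prove it first, because there the function-theoretic model consists of polynomials only.

Section~\ref{sec:cert} reduces both theorems to one task: a family of maximal singular vectors that certifies optimality must be replaced by a single vector. Section~\ref{sec:model} turns Toeplitz matrices into truncated multiplication operators and carries out the replacement by hand for a $4\times4$ Jordan block. Section~\ref{sec:collapse} does it in general and proves Theorem~\ref{thm:toeplitz}. Section~\ref{sec:worst} describes all worst-case vectors for $J_\lambda$, and Section~\ref{sec:defect} proves Theorem~\ref{thm:defect}.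

\section{Certificates of optimality}\label{sec:cert}

In this section the matrices have no special structure. Let $\mathbb F=\mathbb R$ or $\mathbb C$, write $\langle x,y\rangle=y^*x$ on $\mathbb F^n$, and let $\mathcal C\subset\mathbb F^{n\times n}$ be nonempty, closed and convex. Being closed, $\mathcal C$ contains a matrix of minimal norm. For $M\in\mathcal C$ with $\delta=\|M\|$ put
\[
V=\{v\in\mathbb F^n:\|Mv\|=\delta\|v\|\}=\ker(\delta^2I-M^*M),
\]
the nonzero subspace of maximal right singular vectors of $M$. The first lemma says what a vector must do in order to close the gap.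

\begin{lemma}\label{lem:one}
Let $M\in\mathcal C$, $\delta=\|M\|$, and let $b\in\mathbb F^n$ be a unit vector. Then $\inf_{X\in\mathcal C}\|Xb\|\le\delta$, with equality if and only if
\begin{equation}\label{eq:one}
b\in V\qquad\text{and}\qquad \operatorname{Re}\langle Db,Mb\rangle\ge0\quad\text{for all }D\in\mathcal C-M .
\end{equation}
If some unit vector $b$ satisfies \eqref{eq:one}, then
\[
\max_{\|y\|=1}\inf_{X\in\mathcal C}\|Xy\|=\min_{X\in\mathcal C}\|X\|=\delta ,
\]
and the maximum is attained at $b$.
\end{lemma}

\begin{proof}
The inequality is $\inf_X\|Xb\|\le\|Mb\|\le\delta$. For $D\in\mathcal C-M$ and $t\in[0,1]$, the matrix $M+tD$ lies in $\mathcal C$ by convexity, and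
\begin{equation}\label{eq:expand}
\|(M+tD)b\|^2=\|Mb\|^2+2t\operatorname{Re}\langle Db,Mb\rangle+t^2\|Db\|^2 .
\end{equation}
If \eqref{eq:one} holds, then \eqref{eq:expand} with $t=1$ gives $\|Xb\|\ge\delta$ for all $X\in\mathcal C$. Conversely, if $\inf_X\|Xb\|=\delta$, then $\|Mb\|=\delta$, and \eqref{eq:expand} is at least $\|Mb\|^2$ for all small $t>0$, which forces $\operatorname{Re}\langle Db,Mb\rangle\ge0$. Finally, if $b$ satisfies \eqref{eq:one}, then $\delta=\inf_X\|Xb\|\le\min_X\|X\|\le\delta$, while $\inf_X\|Xy\|\le\delta$ for every unit $y$.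
\end{proof}

If $\mathbb F=\mathbb R$ and $\mathcal C=M+\mathcal L$ is affine, then $D$ may be replaced by $-D$, and the second condition in \eqref{eq:one} reads $\langle Db,Mb\rangle=0$ for all $D\in\mathcal L$.

Minimality of $\|M\|$ gives a weaker property: for each direction $D$ some vector in $V$ satisfies the inequality, but the vector depends on $D$. To exchange the quantifiers we need a convex set. The expression $\langle Dv,Mv\rangle=\operatorname{tr}(vv^*M^*D)$ is linear in the rank-one matrix $vv^*$, so we pass to the convex hull of these matrices and use Sion's minimax theorem in the following form: if $\mathcal R$ is a compact convex set and $\mathcal D$ a convex set, both in finite-dimensional real vector spaces, and $\phi$ is real bilinear, then $\max_{\rho\in\mathcal R}\inf_{D\in\mathcal D}\phi(\rho,D)=\inf_{D\in\mathcal D}\max_{\rho\in\mathcal R}\phi(\rho,D)$.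

\begin{lemma}\label{lem:many}
Let $M\in\mathcal C$ have minimal norm $\delta$. Then there are $v_1,\dots,v_r\in V\setminus\{0\}$ with
\begin{equation}\label{eq:many}
\sum_{j=1}^r\|v_j\|^2=1\qquad\text{and}\qquad\operatorname{Re}\sum_{j=1}^r\langle Dv_j,Mv_j\rangle\ge0\quad\text{for all }D\in\mathcal C-M .
\end{equation}
\end{lemma}

\begin{proof}
Fix $D\in\mathcal C-M$. We first show that $\operatorname{Re}\langle Dv,Mv\rangle\ge0$ for some unit $v\in V$. Otherwise, by compactness, $\operatorname{Re}\langle Dv,Mv\rangle\le-2c$ on the unit sphere of $V$ for some $c>0$. Let $U$ be the set of unit vectors $v\in\mathbb F^n$ with $\operatorname{Re}\langle Dv,Mv\rangle<-c$. Its complement in the unit sphere is compact and does not meet $V$, so there is $\eta>0$ with $\|Mv\|^2\le\delta^2-\eta$ for all unit $v\notin U$. By \eqref{eq:expand}, for unit $v$ and $t\in(0,1]$,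
\[
\|(M+tD)v\|^2\le
\begin{cases}
\delta^2-2tc+t^2\|D\|^2, & v\in U,\\
\delta^2-\eta+2t\delta\|D\|+t^2\|D\|^2, & v\notin U.
\end{cases}
\]
Both bounds are independent of $v$ and less than $\delta^2$ for small $t$. Then $\|M+tD\|<\delta$ with $M+tD\in\mathcal C$, contradicting minimality.

Let $\mathcal R$ be the set of positive semidefinite $\rho=\rho^*\in\mathbb F^{n\times n}$ with trace $1$ and range in $V$. It is compact and convex and contains $vv^*$ for every unit $v\in V$. Put $\phi(\rho,D)=\operatorname{Re}\operatorname{tr}(\rho M^*D)$. The first step shows $\max_{\rho\in\mathcal R}\phi(\rho,D)\ge0$ for every $D\in\mathcal C-M$. By Sion's theorem there is $\rho\in\mathcal R$ with $\phi(\rho,D)\ge0$ for all $D\in\mathcal C-M$. The spectral decomposition of $\rho$ gives $\rho=\sum_jv_jv_j^*$, where the $v_j\neq0$ are scaled eigenvectors for the positive eigenvalues and hence lie in $V$. Then $\sum_j\|v_j\|^2=\operatorname{tr}\rho=1$ and $\operatorname{tr}(\rho M^*D)=\sum_j\langle Dv_j,Mv_j\rangle$.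
\end{proof}

We call a family satisfying \eqref{eq:many} a \emph{certificate}. By the two lemmas, the minimax equality holds exactly when there is a certificate with $r=1$. This is automatic if $\dim V=1$: then $v_j=\tau_jb$ for a unit vector $b$, and the sum in \eqref{eq:many} equals $\langle Db,Mb\rangle$. It is false in general.

\begin{example}\label{ex:gap}
Let $\mathcal L\subset\mathbb R^{2\times2}$ be the symmetric matrices of trace zero and $\mathcal C=I+\mathcal L$. Every $X\in\mathcal C$ is symmetric of trace $2$, so $\min\|X\|=1$, attained at $M=I$, with the certificate $e_1/\sqrt2$, $e_2/\sqrt2$. But for every unit $b$ the matrix $D=I-2bb^T$ lies in $\mathcal L$, and $(I+D)b=0$. The two sides of the minimax equality are $0$ and $1$.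
\end{example}

There is one case in which the passage to $r=1$ is immediate, and it is the pattern for everything below. Suppose that all matrices in $\mathcal C$ are real and diagonal. Then $V$ is spanned by the $e_i$ with $|M_{ii}|=\delta$, and $\langle Dv,Mv\rangle=\sum_iD_{ii}M_{ii}\,v(i)^2$ depends only on the squares of the coordinates $v(i)$ of $v$. The vector $b$ with $b(i)^2=\sum_jv_j(i)^2$ lies in $V$ and reproduces both sums in \eqref{eq:many}. For Toeplitz matrices the indices $i$ will be replaced by the points of the unit circle and the squared coordinates by the function $|v|^2$.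

\section{Truncated multiplication and a $4\times4$ Jordan block}\label{sec:model}

Let $\mathbb D$ be the open unit disk, $\mathbb T$ the unit circle, and $\int_{\mathbb T}u\,dm=\frac1{2\pi}\int_0^{2\pi}u(e^{i\theta})\,d\theta$; for a Laurent polynomial $u$ this is its constant term. Identify $e_j$ with $z^{n-j}$. Then $\mathbb R^n$ becomes the space $\mathcal P$ of real polynomials of degree at most $n-1$, and since the monomials are orthonormal on $\mathbb T$, the Euclidean inner product becomes $\langle u,v\rangle=\int_{\mathbb T}u\overline v\,dm$. Let $P$ denote truncation of a power series to its terms of degree at most $n-1$. The relations $Ne_j=e_{j-1}$, $Ne_1=0$ say that $Nv=P(zv)$. Since $P(zPu)=P(zu)$, induction gives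
\begin{equation}\label{eq:model}
q(N)v=P(qv)\qquad(q\in\mathbb R[z],\ v\in\mathcal P).
\end{equation}
Multiplication by $q$ acts pointwise on $\mathbb T$, like a diagonal matrix. The obstacle is the truncation. The vectors $1$ and $z^{n-1}$ have the same modulus on $\mathbb T$, yet for $n\ge2$ their images under $N$ are $z$ and $0$. The next example shows that on maximal singular vectors the obstacle disappears.

\begin{example}\label{ex:four}
Let $n=4$, $k=2$, and $\beta=2\lambda^2>1$. Put
\[
M=q(N),\qquad q(z)=\kappa\bigl(\beta+(\beta^2-1)z^2\bigr),\qquad \kappa=\frac{2}{\beta(\beta^2+1)},\qquad\delta=\kappa\beta^2=\frac{2\beta}{\beta^2+1}<1 .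
\]
Then $M=\varphi(J_\lambda)$ with $\varphi(z)=q(z-\lambda)$, and $\varphi(0)=\kappa\beta\bigl(1+\tfrac12(\beta^2-1)\bigr)=1$, so $\varphi\in\pi_2$. On each of the subspaces $\operatorname{span}\{z^2,1\}$ and $\operatorname{span}\{z^3,z\}$ the matrix $M/\kappa$ acts as $\left[\begin{smallmatrix}\beta&\beta^2-1\\0&\beta\end{smallmatrix}\right]$. The squared singular values of this block have sum $2\beta^2+(\beta^2-1)^2=\beta^4+1$ and product $\beta^4$, so the singular values are $\beta^2$ and $1$. Hence $\|M\|=\delta$ and $\dim V=2$.

Let $a=\beta+z^2$ and $g=\delta(1+\beta z^2)$. Expanding the product gives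
\begin{equation}\label{eq:qa}
qa=g+\kappa(\beta^2-1)z^4 .
\end{equation}
So $M(aw)=gw$ whenever $\deg w\le1$. On $\mathbb T$ we have $|1+\beta z^2|=|z^{-2}+\beta|=|a|$, hence $\|gw\|=\delta\|aw\|$ and, by dimension, $V=\{aw:\deg w\le1\}$. On $V$ the matrix $M$ is honest multiplication, not by $q$ but by $f=g/a$.

Let $v=aw$ with $w=\alpha_0+\alpha_1z$. Since $Mv=gw\in\mathcal P$, the truncation may be dropped in $\langle N^\ell v,Mv\rangle=\langle P(z^\ell v),gw\rangle$, and this number is the constant term $\mu_\ell$ of $z^\ell\,a\overline g\,|w|^2$, where on $\mathbb T$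
\[
a\overline g=\delta(\beta^2z^{-2}+2\beta+z^2),\qquad |w|^2=\sigma+\gamma(z+z^{-1}),\qquad\sigma=\alpha_0^2+\alpha_1^2,\quad\gamma=\alpha_0\alpha_1 .
\]
Thus $\mu_0=2\delta\beta\sigma$, $\mu_1=\delta\beta(\beta+2)\gamma$, $\mu_2=\delta\beta^2\sigma$, and likewise $\|v\|^2=(\beta^2+1)\sigma$. This is the decisive point. A quadratic form in $(\alpha_0,\alpha_1)$ is a combination of $\alpha_0^2+\alpha_1^2$, $\alpha_0\alpha_1$ and $\alpha_0^2-\alpha_1^2$; in Example~\ref{ex:gap} all three occur, but here the third never does. A family $v_j=aw_j$ enters \eqref{eq:many} only through $\sigma=\sum_j\sigma_j$ and $\gamma=\sum_j\gamma_j$. These satisfy $2|\gamma|\le\sigma$, so the equations $(\alpha_0\pm\alpha_1)^2=\sigma\pm2\gamma$ have a real solution, and one vector does the work of the whole family.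

To finish the example, use $\beta=2\lambda^2$, which gives $\mu_2=\lambda^2\mu_0$ and $\beta+2=2(1+\lambda^2)$:
\begin{align*}
\langle J_\lambda v,Mv\rangle&=\lambda\mu_0+\mu_1=2\delta\beta\bigl(\lambda\sigma+(1+\lambda^2)\gamma\bigr)=2\delta\beta(\lambda\alpha_0+\alpha_1)(\alpha_0+\lambda\alpha_1),\\
\langle J_\lambda^2v,Mv\rangle&=\lambda^2\mu_0+2\lambda\mu_1+\mu_2=2\lambda\langle J_\lambda v,Mv\rangle .
\end{align*}
Both numbers vanish exactly when $w$ is a multiple of $1-\lambda z$ or of $\lambda-z$. By Lemma~\ref{lem:one}, $\varphi=\varphi_2$ and $\Psi_2(J_\lambda)=\Phi_2(J_\lambda)=4\lambda^2/(4\lambda^4+1)$. For $\lambda=1$ one finds $M=\frac15(2I+3N^2)$, $\delta=\frac45$, and $v=(2+z^2)(1-z)$, that is, $v=(-1,1,-2,2)^T$; the vector $Mv=\frac45(-2,2,-1,1)^T$ is orthogonal to $J_1v=(0,-1,0,2)^T$ and to $J_1^2v=(-1,-1,2,2)^T$.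
\end{example}

Two things must be supplied in general: the function $f$, and the single polynomial $w$ with $|w|^2=\sum_j|w_j|^2$.

\section{Collapsing a certificate to one vector}\label{sec:collapse}

\subsection*{Tools}
The Hardy space $H^2$ consists of the power series with square-summable coefficients. Its elements are analytic in $\mathbb D$ and have boundary values almost everywhere on $\mathbb T$; these are the functions in $L^2(\mathbb T)$ whose negative Fourier coefficients vanish, and $\langle u,v\rangle=\int_{\mathbb T}u\overline v\,dm$ is the inner product of the coefficient sequences. The space $H^\infty$ consists of the bounded analytic functions on $\mathbb D$, with $\|f\|_\infty=\sup_{\mathbb D}|f|$. If $f\in H^\infty$ and $u\in H^2$, then $|f|\le\|f\|_\infty$ almost everywhere on $\mathbb T$, $fu\in H^2$, and $\|fu\|\le\|f\|_\infty\|u\|$. The truncation $P$ is the orthogonal projection of $H^2$ onto the polynomials of degree at most $n-1$. A real matrix $B$ has the same norm on $\mathbb R^n$ and on $\mathbb C^n$, because $\|B(x+iy)\|^2=\|Bx\|^2+\|By\|^2$ for real $x,y$.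

The matrix $q(N)$ depends only on $q$ modulo $z^n$. If $f\in H^\infty$ and $f\equiv q\pmod{z^n}$, meaning that $f-q$ vanishes to order $n$ at $0$, then $q(N)v=P(fv)$ by \eqref{eq:model}, and so $\|q(N)\|\le\|f\|_\infty$. The theorem of Carath\'eodory and Fej\'er says that this bound is attained.

\medskip\noindent
\textbf{(CF)} \cite{CF11,Sch17,Sar67}. \emph{If $\|q(N)\|\le\delta$, there is $f\in H^\infty$ with $\|f\|_\infty\le\delta$ and $f\equiv q\pmod{z^n}$.}

\medskip\noindent
In Example~\ref{ex:four}, $f=g/a$ is such a function: it is analytic on the closed disk because $\beta>1$, it has modulus $\delta$ on $\mathbb T$, and $f\equiv q\pmod{z^4}$ by \eqref{eq:qa}.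

\medskip\noindent
\textbf{(FR)} (Fej\'er--Riesz). \emph{If $t(z)=\sum_{|\nu|\le s}c_\nu z^\nu\ge0$ on $\mathbb T$, then $t=|w|^2$ on $\mathbb T$ for a polynomial $w$ of degree at most $s$. If the $c_\nu$ are real, $w$ can be chosen real.}

\medskip\noindent
The second sentence follows from the first. Let $t\not\equiv0$. Replacing a factor $z-\zeta$ of $w$ by $1-\overline\zeta z$ changes neither $|w|$ on $\mathbb T$ nor the degree bound, so we may assume that $w$ has no zeros in $\mathbb D$. Such a $w$ is unique up to a unimodular constant. Indeed, with $w^\sharp(z)=\overline{w(\overline z)}$ we have $t(z)=w(z)w^\sharp(1/z)$, and the zeros of the second factor are the reflections $1/\overline\zeta$ of the zeros $\zeta$ of $w$; so the zeros of $w$ are those of $t$ in $|z|>1$, together with those of $t$ on $\mathbb T$ counted with half their multiplicity. If the $c_\nu$ are real, then $c_{-\nu}=\overline{c_\nu}=c_\nu$, so $|w^\sharp(z)|^2=t(\overline z)=t(z)$ on $\mathbb T$, and $w^\sharp$ has no zeros in $\mathbb D$. Hence $w^\sharp$ is a unimodular multiple of $w$, and the normalization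 $w(0)>0$ gives $w^\sharp=w$.

\subsection*{Maximal singular vectors}
We allow a fixed denominator, which costs nothing here and is needed in Section~\ref{sec:defect}. Let $\omega\in\mathbb F[z]$ have no zeros in the closed unit disk, and let
\[
K=\{p/\omega:\ p\in\mathbb C[z],\ \deg p\le n-1\}\subset H^2,\qquad K_{\mathbb F}=\{p/\omega\in K:\ p\in\mathbb F[z]\} .
\]
From now on $P$ is the orthogonal projection of $H^2$ onto $K$. For Theorem~\ref{thm:toeplitz} one takes $\omega=1$ and $\mathbb F=\mathbb R$; then $K_{\mathbb F}=\mathcal P$ and $P$ is the truncation. In general $K_{\mathbb F}$ is an $n$-dimensional inner product space over $\mathbb F$ (for $\mathbb F=\mathbb R$ its elements have real Taylor coefficients, so the inner product is real), and Section~\ref{sec:cert} applies to operators on it.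

\begin{lemma}\label{lem:V}
Let $M$ be a linear operator on $K_{\mathbb F}$ with $\delta=\|M\|>0$, and let $f\in H^\infty$ satisfy $\|f\|_\infty\le\delta$ and $Mu=P(fu)$ for all $u\in K_{\mathbb F}$. Let $V=\{v\in K_{\mathbb F}:\|Mv\|=\delta\|v\|\}$.
\begin{enumerate}
\item[(a)] $Mv=fv$ for all $v\in V$. There are coprime $g,a\in\mathbb F[z]$ with $f=g/a$, and with $s=n-1-\max(\deg a,\deg g)$,
\[
V=\{aw/\omega:\ w\in\mathbb F[z],\ \deg w\le s\} .
\]
\item[(b)] For $v\in V$ and every polynomial $x$, $\ \langle P(xv),Mv\rangle=\int_{\mathbb T}x\,\overline f\,|v|^2\,dm$.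
\item[(c)] For $v_1,\dots,v_r\in V$ there is $v\in V$ with $|v|^2=\sum_j|v_j|^2$ on $\mathbb T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $v\in V$,
\[
\delta\|v\|\ge\|fv\|\ge\|P(fv)\|=\|Mv\|=\delta\|v\| .
\]
Equality in the second inequality means that the projection loses nothing, so $fv=P(fv)=Mv$. Fix $0\ne v_0\in V$. Equality in the first inequality gives $\int_{\mathbb T}(\delta^2-|f|^2)|v_0|^2\,dm=0$ with a nonnegative integrand, and $v_0$ has only finitely many zeros; hence $|f|=\delta$ almost everywhere on $\mathbb T$. Both $v_0$ and $Mv_0$ lie in $K_{\mathbb F}$, so $f=Mv_0/v_0$ is a quotient of polynomials over $\mathbb F$. Write $f=g/a$ in lowest terms; $g\ne0$ because $\delta>0$.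

Let $0\ne v\in V$, and write $v=p/\omega$ and $Mv=u/\omega$ with $p,u\in\mathbb F[z]$ of degree at most $n-1$. From $fv=Mv$ we get $gp=au$. As $a$ and $g$ are coprime, $a$ divides $p$, say $p=aw$ with $w\in\mathbb F[z]$, and then $u=gw$. The degree bounds on $p$ and $u$ together give $\deg w\le s$. Conversely, let $v=aw/\omega$ with $\deg w\le s$. Then $v\in K_{\mathbb F}$ since $\deg(aw)\le n-1$, and $fv=gw/\omega\in K$ since $\deg(gw)\le n-1$. Therefore $Mv=P(fv)=fv$, and $\|Mv\|=\delta\|v\|$ because $|f|=\delta$ almost everywhere.

(b) Since $Mv\in K$ and $P$ is self-adjoint, $\langle P(xv),Mv\rangle=\langle xv,Mv\rangle=\langle xv,fv\rangle$.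

(c) Write $v_j=aw_j/\omega$. On $\mathbb T$, $\sum_j|w_j|^2=\sum_jw_j(z)w_j^\sharp(1/z)$ is a nonnegative Laurent polynomial with exponents between $-s$ and $s$ and with coefficients in $\mathbb F$. By (FR) it equals $|w|^2$ with $w\in\mathbb F[z]$, $\deg w\le s$. Then $v=aw/\omega$ lies in $V$ by (a), and $|v|^2=|a/\omega|^2\sum_j|w_j|^2=\sum_j|v_j|^2$.
\end{proof}

Part (a) shows that the multiplicity of the maximal singular value is $s+1$, and that $f$ is uniquely determined by $M$. The common factor $a$ has to be removed before (FR) is applied. For $\omega=1$, factoring $\sum_j|v_j|^2$ directly yields a polynomial of degree at most $n-1$ with the right modulus, but it need not lie in $V$: in Example~\ref{ex:four}, $1+\beta z^2$ has the same modulus as $a\in V$ and is not divisible by $a$.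

\begin{proposition}\label{prop:main}
Let $\mathcal C$ be a nonempty closed convex set of operators on $K_{\mathbb F}$, each of the form $u\mapsto P(xu)$ with a polynomial $x$. Let $M\in\mathcal C$ have minimal norm $\delta$, and suppose that there is $f\in H^\infty$ with $\|f\|_\infty\le\delta$ and $Mu=P(fu)$ for all $u\in K_{\mathbb F}$. Then
\[
\max_{b\in K_{\mathbb F},\ \|b\|=1}\ \inf_{X\in\mathcal C}\|Xb\|=\delta .
\]
\end{proposition}

\begin{proof}
If $\delta=0$, then $0\in\mathcal C$ and both sides vanish. Let $\delta>0$. Take a certificate $v_1,\dots,v_r$ from Lemma~\ref{lem:many}, and take $b\in V$ with $|b|^2=\sum_j|v_j|^2$ on $\mathbb T$ from Lemma~\ref{lem:V}(c). Integrating gives $\|b\|^2=\sum_j\|v_j\|^2=1$. Every $D\in\mathcal C-M$ is a difference of two elements of $\mathcal C$, so $Du=P(xu)$ for a polynomial $x$. By Lemma~\ref{lem:V}(b), applied to $b$ and to each $v_j$,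
\[
\langle Db,Mb\rangle=\int_{\mathbb T}x\overline f\,|b|^2\,dm=\sum_j\int_{\mathbb T}x\overline f\,|v_j|^2\,dm=\sum_j\langle Dv_j,Mv_j\rangle ,
\]
and the real part of the right side is nonnegative. So $b$ satisfies \eqref{eq:one}, and Lemma~\ref{lem:one} gives the claim.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:toeplitz}]
Take $\mathbb F=\mathbb R$, $\omega=1$ and $\mathcal C=M_0+\mathcal L$, which is closed and convex. By \eqref{eq:model}, its elements have the form $u\mapsto P(xu)$. Let $M=q(N)\in\mathcal C$ have minimal norm $\delta$, and take $f$ from (CF); then $Mu=P(fu)$ on $\mathcal P$. Proposition~\ref{prop:main} applies. The infimum over $X$ is a minimum, because $\{Xb:X\in\mathcal C\}$ is an affine subspace of $\mathbb R^n$.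
\end{proof}

The Toeplitz structure is used twice: for $M$, to obtain $f$ and the description of $V$, and for the directions $D$, to write $\langle Dv,Mv\rangle$ as an integral against $|v|^2$. In Example~\ref{ex:gap} the matrix $M=I$ is Toeplitz and the directions are not.

\section{All worst-case starting vectors for a Jordan block}\label{sec:worst}

Let $\lambda>0$ and $1\le k\le n-1$, let $\varphi_k$ be the ideal GMRES polynomial of $J_\lambda$, and put $M=\varphi_k(J_\lambda)$ and $\delta=\|M\|$. Then $\delta>0$, because $k$ is less than the degree $n$ of the minimal polynomial of $J_\lambda$. Let $f$ be given by (CF) and let $V,a,g,s$ be as in Lemma~\ref{lem:V} with $\omega=1$, $\mathbb F=\mathbb R$. Call a real unit vector $b$ \emph{worst-case} if $\min_{p\in\pi_k}\|p(J_\lambda)b\|=\delta$.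

\begin{proposition}\label{prop:worst}
\begin{enumerate}
\item[(i)] A real unit vector $b$ is worst-case if and only if $b\in V$ and $\langle J_\lambda^\ell b,Mb\rangle=0$ for $\ell=1,\dots,k$. In that case the $k$th GMRES polynomial for $b$ may be taken to be $\varphi_k$.
\item[(ii)] $V=\{aw:\ w\text{ real},\ \deg w\le s\}$, and $b=aw$ with $\|b\|=1$ is worst-case if and only if
\begin{equation}\label{eq:worst}
\int_{\mathbb T}(\lambda+z)^\ell\,\overline f\,|b|^2\,dm=0\qquad(\ell=1,\dots,k).
\end{equation}
This condition depends only on $|w|^2$ on $\mathbb T$. Hence reflecting zeros of $w$ in the unit circle, conjugate pairs together and with the normalization that preserves $|w|$ on $\mathbb T$, gives further worst-case vectors.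
\item[(iii)] The set $\{|b|^2:\ b\text{ worst-case}\}$ of functions on $\mathbb T$ is convex.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) Apply Lemma~\ref{lem:one} to $\mathcal C=\{p(J_\lambda):p\in\pi_k\}=M+\operatorname{span}\{J_\lambda,\dots,J_\lambda^k\}$, for which the second condition in \eqref{eq:one} is the stated orthogonality. If $b$ is worst-case, then $\|\varphi_k(J_\lambda)b\|=\delta$ is the minimum.

(ii) The description of $V$ is Lemma~\ref{lem:V}(a). By \eqref{eq:model} and Lemma~\ref{lem:V}(b) with $x=(\lambda+z)^\ell$, the integral in \eqref{eq:worst} is $\langle J_\lambda^\ell b,Mb\rangle$, and $|b|^2=|a|^2|w|^2$. To reflect zeros, replace a factor $z-\zeta$ of $w$ with real $\zeta$ by $1-\zeta z$, or a factor $(z-\zeta)(z-\overline\zeta)$ by $(1-\overline\zeta z)(1-\zeta z)$. The new polynomial $\widetilde w$ is real, $\deg\widetilde w\le s$, and $|\widetilde w|=|w|$ on $\mathbb T$; so $a\widetilde w$ is a unit vector in $V$ that satisfies \eqref{eq:worst}.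

(iii) Let $b_1,b_2$ be worst-case and $\tau\in[0,1]$. Lemma~\ref{lem:V}(c), applied to $\sqrt\tau\,b_1$ and $\sqrt{1-\tau}\,b_2$, gives $b\in V$ with $|b|^2=\tau|b_1|^2+(1-\tau)|b_2|^2$. The conditions $\|b\|^2=1$ and \eqref{eq:worst} are affine in $|b|^2$, so $b$ is worst-case.
\end{proof}

In Example~\ref{ex:four} the two solutions $w=\lambda-z$ and $w=1-\lambda z$ arise from each other, up to sign, by reflection, and the convex set in (iii) is a single point.

\section{Contractions of defect one}\label{sec:defect}

To apply Proposition~\ref{prop:main} to polynomials in $T$, we need a substitute for the identification $e_j\leftrightarrow z^{n-j}$ and a substitute for (CF). Let $S$ be the shift $u\mapsto zu$ on $H^2$; its adjoint $S^*u=(u-u(0))/z$ deletes the first Taylor coefficient. For $\alpha_1,\dots,\alpha_n\in\mathbb D$ put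
\[
\omega(z)=\prod_{i=1}^n(1-\overline{\alpha_i}z),\qquad \psi(z)=\prod_{i=1}^n(z-\alpha_i),\qquad\Theta=\psi/\omega ,
\]
so that $|\Theta|=1$ on $\mathbb T$, and let $K$, $K_{\mathbb F}$, $P$ belong to this $\omega$.

\begin{lemma}\label{lem:K}
$H^2=K\oplus\Theta H^2$, an orthogonal sum. Consequently $K$ is invariant under $S^*$, the adjoint of $S^*|_K$ is $PS|_K$, and $h(PS|_K)u=P(hu)$ for every polynomial $h$ and $u\in K$.
\end{lemma}

\begin{proof}
Let $\deg p\le n-1$. On $\mathbb T$ we have $\overline\Theta=1/\Theta$, so $\overline\Theta\,p/\omega=p/\psi$. This function is analytic in a neighborhood of $\{|z|\ge1\}$ and is $O(1/z)$ at infinity, so only its negative Fourier coefficients can be nonzero. Hence $\langle p/\omega,\Theta y\rangle=\langle p/\psi,y\rangle=0$ for $y\in H^2$. Next let $u\in H^2$. By Hermite interpolation there is $p$ with $\deg p\le n-1$ such that $\omega u-p$ vanishes at the points $\alpha_i$, counted with multiplicity. Then $y=(\omega u-p)/\psi$ is analytic in $\mathbb D$, it lies in $H^2$ because $|\psi|$ is bounded below near $\mathbb T$, and $u=p/\omega+\Theta y$.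

The space $K^\perp=\Theta H^2$ is invariant under $S$, so $K$ is invariant under $S^*$. For $u,v\in K$, $\langle S^*u,v\rangle=\langle u,Sv\rangle=\langle u,PSv\rangle$. Finally $PS(I-P)=0$, that is, $PSP=PS$, and induction gives $(PS)^\nu u=PS^\nu u$.
\end{proof}

The model comes from asking how much norm is lost in one application of $T^*$. Defect one means that the loss is the square of a single linear functional, and these numbers, recorded step by step, are the Taylor coefficients of one scalar function.

\begin{lemma}\label{lem:U}
Let $T$ be as in Theorem~\ref{thm:defect}, and let $\alpha_1,\dots,\alpha_n\in\mathbb D$ be its eigenvalues, repeated according to algebraic multiplicity. Then $\omega\in\mathbb F[z]$, and there is a unitary map $U:\mathbb C^n\to K$ with $U\mathbb F^n=K_{\mathbb F}$ and $UTU^{-1}=PS|_K$.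
\end{lemma}

\begin{proof}
The matrices $TT^*$ and $T^*T$ have the same eigenvalues with multiplicities, so $I-TT^*$ is positive semidefinite of rank one: $I-TT^*=cc^*$ with $0\ne c\in\mathbb F^n$. For $x\in\mathbb C^n$ put
\[
(Ux)(z)=\sum_{\nu\ge0}\gamma_\nu z^\nu,\qquad\gamma_\nu=c^*T^{*\nu}x .
\]
For every $y$ we have $\|y\|^2-\|T^*y\|^2=|c^*y|^2$. Summing this over $y=T^{*\nu}x$, $\nu\ge0$, and using $T^{*\nu}\to0$, which holds because the spectral radius is less than $1$, we get $\|Ux\|=\|x\|$. So $U$ is an isometry into $H^2$, and $UT^*=S^*U$ by definition.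

Let $\chi(z)=\sum_{j=0}^n\chi_jz^j=\prod_i(z-\overline{\alpha_i})\in\mathbb F[z]$ be the characteristic polynomial of $T^*$. Then $\omega(z)=z^n\chi(1/z)=\sum_j\chi_jz^{n-j}\in\mathbb F[z]$. For $\nu\ge0$, the coefficient of $z^{n+\nu}$ in $\omega\,Ux$ is $\sum_j\chi_j\gamma_{\nu+j}=c^*T^{*\nu}\chi(T^*)x=0$ by the Cayley--Hamilton theorem. Thus $\omega\,Ux$ is a polynomial of degree at most $n-1$, with coefficients in $\mathbb F$ if $x\in\mathbb F^n$. Comparing dimensions gives $U\mathbb C^n=K$ and $U\mathbb F^n=K_{\mathbb F}$. Taking adjoints in $UT^*U^{-1}=S^*|_K$ and using Lemma~\ref{lem:K}, we obtain $UTU^{-1}=PS|_K$.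
\end{proof}

For $T=N$ we have $c=e_n$, $\omega=1$, $\gamma_\nu=\langle x,N^\nu e_n\rangle=x_{n-\nu}$, and $U$ is the identification of Section~\ref{sec:model}. The role of (CF) is taken by Sarason's theorem \cite{Sar67}, which we need for the function $\Theta$ above: \emph{if an operator $M$ on $K=H^2\ominus\Theta H^2$ commutes with $PS|_K$, there is $f\in H^\infty$ with $\|f\|_\infty=\|M\|$ and $Mu=P(fu)$ for all $u\in K$.}

\begin{proof}[Proof of Theorem~\ref{thm:defect}]
By Lemmas~\ref{lem:U} and~\ref{lem:K}, we may identify $\mathbb F^n$ with $K_{\mathbb F}$ and $h(T)$ with $u\mapsto P(hu)$. Let $M\in\mathcal C$ have minimal norm $\delta$. As an operator on $K\cong\mathbb C^n$ it also has norm $\delta$, and it commutes with $T$, being a polynomial in $T$. Sarason's theorem provides $f$, and Proposition~\ref{prop:main} gives the equality. For the last statement, let $A=h(T)$ and let $\mathcal C$ be the set of all $p(A)$ with $p\in\mathbb F[z]$, $\deg p\le k$, $p(0)=1$; it is an affine subspace of polynomials in $T$, hence closed and convex.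
\end{proof}

\begin{remark}[Eigenvalues]\label{rem:eig}
The hypotheses on $T$ restrict its eigenvalues only to lie in $\mathbb D$; in particular they may be distinct. Given $\alpha_1,\dots,\alpha_n\in\mathbb D$, invariant under conjugation if $\mathbb F=\mathbb R$, let $T$ be the matrix of $PS|_K$ in an orthonormal basis of $K_{\mathbb F}$. Its entries lie in $\mathbb F$, because $T^*=S^*|_K$ maps $K_{\mathbb F}$ into itself. From $\|u\|^2-\|S^*u\|^2=|u(0)|^2$ and $1/\omega\in K$ we see that $I-TT^*$, and hence $I-T^*T$, is positive semidefinite of rank one. We have $\psi(T)u=P(\Theta\,\omega u)=0$; and if $h(T)=0$, then $h/\omega\in\Theta H^2$, so $\psi$ divides $h$. Hence $\psi$ is the minimal and the characteristic polynomial of $T$.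
\end{remark}

\begin{remark}[The hypotheses]\label{rem:hyp}
The rank condition cannot be omitted. Every matrix $A$ is a polynomial in $T=\varepsilon A$, which for small $\varepsilon>0$ has norm and spectral radius less than $1$, so without the rank condition the theorem would contradict Toh's $4\times4$ example \cite{Toh97}. Convexity of $\mathcal C$, used in Lemmas~\ref{lem:one} and~\ref{lem:many}, cannot be omitted either. For $n=2$ and $\mathcal C=\{I+N,I-N\}$, both matrices have squared norm $(3+\sqrt5)/2>2$, while $\|(I+N)b\|^2+\|(I-N)b\|^2=2+2\|Nb\|^2\le4$ for unit $b$, so that $\min_{X\in\mathcal C}\|Xb\|^2\le2$. The condition on the spectral radius is used to make $U$ an isometry and to keep the zeros of $\omega$ outside the closed disk.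
\end{remark}

\begin{remark}[Real versus complex]\label{rem:rc}
Let $A=h(T)$ with $T$ and $h$ real as in Theorem~\ref{thm:defect}, and let $\Psi_k^{\mathbb C}(A)$ and $\Phi_k^{\mathbb C}(A)$ be defined like $\Psi_k(A)$ and $\Phi_k(A)$, but with complex polynomials and vectors. Then all four numbers agree. For a complex polynomial $p=p_1+ip_2$ with real $p_1,p_2$ and $p(0)=1$, we have $p_1(0)=1$, and for real $b$,
\[
\|p(A)b\|^2=\|p_1(A)b\|^2+\|p_2(A)b\|^2\ge\|p_1(A)b\|^2 .
\]
Thus complex polynomials do not lower the minimum for a real $b$, which gives $\Psi_k\le\Psi_k^{\mathbb C}$. Taking the maximum over real unit $b$ gives $\|p_1(A)\|\le\|p(A)\|$, so $\Phi_k^{\mathbb C}=\Phi_k$. Together with Theorem~\ref{thm:defect}, $\Psi_k\le\Psi_k^{\mathbb C}\le\Phi_k^{\mathbb C}=\Phi_k=\Psi_k$.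
\end{remark}

\begin{thebibliography}{9}

\bibitem{CF11} Carath\'eodory and Fej\'er, 1911.

\bibitem{Fab96} Faber et al., 1996.

\bibitem{GG94} Greenbaum and Gurvits, 1994.

\bibitem{GT94} Greenbaum and Trefethen, 1994.

\bibitem{Problem} \emph{Ideal GMRES and polynomial numerical hull for a Jordan block},
\texttt{http://www.karlin.mff.cuni.cz/\textasciitilde{}ptichy/download/present/2006Duesseldorf.pdf}.

\bibitem{Jou94} Joubert, 1994.

\bibitem{Sar67} Sarason, \emph{Generalized interpolation in $H^\infty$}, Trans. AMS, 1967.

\bibitem{Sch17} Schur, 1917.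

\bibitem{Toh97} Toh, 1997.

\end{thebibliography}
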